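# A chain of $\omega_2$ prime ideals of $\mathcal C(K)$ without nested liftings

## 1. Nested liftings along short chains: the guess is "yes"

Take an infinite compact Hausdorff space $K$ and the algebra $\mathcal C(K)$ of continuous complex-valued functions on it. Each prime ideal $J$ gives a quotient $A_J=\mathcal C(K)/J$. One can look for a subalgebra $B_J$ of $\mathcal C(K)$ that represents every class of $A_J$, with as little redundancy as is reasonable; such a $B_J$ is called a lifting. A larger ideal has a smaller quotient, so it should need a smaller lifting. Can we choose liftings for all prime ideals above a given minimal prime so that larger ideals always get smaller liftings? This is a problem from "Kaplansky's And Michael's Problems: A Survey". The first guess is yes, and this section collects the evidence for it. All prime ideals are proper.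

**Definition 1.** For a prime ideal $J$ of $\mathcal C(K)$, let $\mathcal J(J)$ be the intersection of all prime ideals contained in $J$. A subalgebra $B_J\subset\mathcal C(K)$ is a lifting of $A_J$ if

(L1) $B_J\cap J\subset\mathcal J(J)$, and

(L2) $\mathcal C(K)=B_J+J$.

Condition (L2) says that each class modulo $J$ has a representative in $B_J$. If (L1) asked for $B_J\cap J=\{0\}$, representatives would be unique. The actual (L1) is weaker: two representatives of one class may differ by an element of $\mathcal J(J)$. This ideal has a concrete description.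

**Lemma 1.** For a prime ideal $J$ of $\mathcal C(K)$, $\ \mathcal J(J)=\{f:\ fg=0\text{ for some }g\notin J\}$.

*Proof.* Let $fg=0$ with $g\notin J$, and let $P\subset J$ be prime. Then $g\notin P$ and $fg=0\in P$, so $f\in P$. Hence $f\in\mathcal J(J)$.

Conversely, suppose $fg\neq0$ for all $g\notin J$. Consider $M=\{f^ng:\ n\ge0,\ g\notin J\}$. It is closed under multiplication, because the complement of the prime ideal $J$ is. It does not contain $0$: for $n=0$ this holds because $0\in J$, and for $n\ge1$, $f^ng=0$ would give $(fg)^n=f^ng\cdot g^{n-1}=0$, so $fg=0$ pointwise, which is excluded. By the textbook theorem on multiplicative sets there is a prime ideal $P$ disjoint from $M$. Since $M$ contains every $g\notin J$, we get $P\subset J$. Since $f=f^1\cdot1\in M$, we get $f\notin P$. So $f\notin\mathcal J(J)$. $\square$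

Two extreme cases show what liftings look like.

*Maximal ideals.* Let $J=M_p=\{f:f(p)=0\}$. By Lemma 1, $\mathcal J(M_p)$ consists of the functions that vanish in a neighborhood of $p$: if $fg=0$ and $g(p)\ne0$, then $f=0$ near $p$, and the converse is Urysohn's lemma. The constants $\mathbb C\cdot 1$ form a lifting, since $\mathbb C1\cap M_p=\{0\}$ and $\mathbb C1+M_p=\mathcal C(K)$.

*Minimal primes.* If $I$ is a minimal prime, then $\mathcal J(I)=I$, so (L1) is no condition at all, and $B_I=\mathcal C(K)$ is a lifting.

For a prime that is not maximal, take $K=\mathbb N\cup\{\infty\}$ (with $\mathbb N=\{1,2,\dots\}$), let $\mathcal U$ be a free ultrafilter on $\mathbb N$, and let $I_{\mathcal U}=\{f:\{n:f(n)=0\}\in\mathcal U\}$. It is prime because a union of two sets is in $\mathcal U$ only if one of them is. It lies in $M_\infty$: if $f(\infty)\neq0$, then $f$ has only finitely many zeros in $\mathbb N$. It is not all of $M_\infty$: the function $n\mapsto1/n$ is in $M_\infty$ but not in $I_{\mathcal U}$. It is a minimal prime: if $f\in I_{\mathcal U}$ vanishes on $A\in\mathcal U$, let $g(n)=1/n$ on $A$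 and $g=0$ elsewhere; then $g\notin I_{\mathcal U}$ and $fg=0$, so $f\in\mathcal J(I_{\mathcal U})$ by Lemma 1. The ideals in our proof will also be defined by "vanishing at most points of a family, in the sense of an ultrafilter". Here the family $\{I_{\mathcal U},M_\infty\}$ has nested liftings $\mathcal C(K)\supset\mathbb C1$.

We use the following known facts, quoted with the problem, as context only; the proof of the theorem below does not need them. Every $A_J$ has a lifting. If $I\subset J$ are primes, every lifting of $A_I$ contains a lifting of $A_J$, and every lifting of $A_J$ is contained in some lifting of $A_I$.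

**Problem.** Let $I$ be a minimal prime ideal of $\mathcal C(K)$, and let $\mathcal F$ be the set of prime ideals containing $I$. Is there a family $\{B_J\}_{J\in\mathcal F}$ of subalgebras of $\mathcal C(K)$ such that

(i) $B_J$ is a lifting of $A_J$ for every $J\in\mathcal F$, and

(ii) if $J,J'\in\mathcal F$ and $J\subset J'$, then $B_{J'}\subset B_J$?

Does this hold for every infinite compact Hausdorff $K$ and every minimal prime $I$?

It helps to know that $\mathcal F$ is always totally ordered by inclusion. First, if $P$ is prime, $g\in P$ and $|k|\le|g|$, then $k\in P$. Indeed, let $w=k^2/g$ where $g\ne0$ and $w=0$ where $g=0$. Then $|w|\le|k|\le|g|$, so $w$ is continuous also at the zeros of $g$, and $k^2=gw\in P$, so $k\in P$. Now suppose $J,J'\in\mathcal F$ with $f\in J\setminus J'$ and $g\in J'\setminus J$. Put $h=|f|-|g|$. Since $h^+h^-=0\in I$, either $h^+\in I$ or $h^-\in I$. In the first case $|f|=\min(|f|,|g|)+h^+\in J'$, because $\min(|f|,|g|)\le|g|$; hence $f\in J'$, a contradiction. In the second case $|g|=\min(|f|,|g|)+h^-\in J$, hence $g\in J$, again a contradiction.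

So the problem asks for a decreasing assignment of liftings along a chain. Test cases:

- If $\mathcal F=\{I\}$, take $B_I=\mathcal C(K)$.
- If $\mathcal F=\{J_0\subset J_1\subset\dots\subset J_n\}$ is finite, take $B_{J_0}=\mathcal C(K)$. By the known fact, choose a lifting $B_{J_1}\subset B_{J_0}$ of $A_{J_1}$, then a lifting $B_{J_2}\subset B_{J_1}$ of $A_{J_2}$, and so on.
- The same recursion gives decreasing liftings along any sequence $J_0\subset J_1\subset J_2\subset\cdots$ in $\mathcal F$ of type $\omega$.

A sensible person now tries transfinite recursion. At successor steps the known fact suffices. At a limit step, say $L=\bigcup_nJ_n$, we need a lifting of $A_L$ inside $D=\bigcap_nB_{J_n}$, so (L2) forces $\mathcal C(K)=D+L$. What we have is that each $h\in\mathcal C(K)$ can be written as $h=b_n+j_n$ with $b_n\in B_{J_n}$, $j_n\in J_n$, separately for each $n$. The representative $b_n$ may change with $n$, and nothing produces one $b\in D$ with $h-b\in L$. The known fact speaks about subalgebras of one lifting, and $D$ is not known to contain one. The recursion stops here.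

## 2. A chain of length $\omega_2$ along which nesting is impossible

The guess is wrong, in ZFC.

**Theorem.** Let $K$ be a compact Hausdorff space containing a closed subspace homeomorphic to the Cantor cube $\{0,1\}^{\omega_2}$. Let $\Lambda$ be the set of nonzero limit ordinals $<\omega_2$. There are prime ideals $(L_\gamma)_{\gamma\in\Lambda}$ of $\mathcal C(K)$, with $L_\gamma\subset L_{\gamma'}$ for $\gamma<\gamma'$, for which there is no family of subrings $(B_\gamma)_{\gamma\in\Lambda}$ of $\mathcal C(K)$ with

(a) $B_\gamma\cap L_\gamma\subset\mathcal J(L_\gamma)$,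

(b) $\mathcal C(K)=B_\gamma+L_\gamma$,

(c) $B_{\gamma'}\subset B_\gamma$ whenever $\gamma<\gamma'$.

Consequently, for every minimal prime ideal $I\subset\bigcap_\gamma L_\gamma$ (and one exists), there is no family $\{B_J\}_{J\in\mathcal F}$ with (i) and (ii).

The consequence is immediate. The intersection of the chain is prime: if $f,h\notin\bigcap_\gamma L_\gamma$, say $f\notin L_\gamma$ and $h\notin L_{\gamma'}$, then the smaller of these two ideals contains neither $f$ nor $h$, hence not $fh$. By Zorn's lemma a prime ideal contains a minimal prime, so some minimal prime $I\subset\bigcap_\gamma L_\gamma$ exists. For any such $I$ all $L_\gamma$ belong to $\mathcal F$, and a family with (i), (ii), restricted to the $L_\gamma$, would satisfy (a), (b), (c).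

The cube $K=\{0,1\}^{\omega_2}$ satisfies the hypothesis, and so does $K=[0,1]^{\omega_2}$. So the answer to the Problem is no, as a theorem of ZFC; no additional set-theoretic axioms enter.

The plan is this. We put into $K$ a product of $\omega_2$ copies of a small planar set $D$. A point of $D$ has a "size" $\mathbf a$ and a "height" $\mathbf x$, and we look at points of the product at which the ratio $\mathbf x/\mathbf a=s$ is the same at all coordinates from some place on. Equality of ratios at coordinates $\gamma$ and $\gamma'$ is the algebraic relation $\mathbf x_\gamma\mathbf a_{\gamma'}=\mathbf x_{\gamma'}\mathbf a_\gamma$. It will hold modulo all our ideals. Nested liftings will force this relation to hold exactly, for suitable representatives, on a nonempty open set. But the two sides will depend on essentially different coordinates, and we will be able to move the ratio on one side only.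

## 3. The product of fans and countable supports

Let $C\subset[0,1]$ be the Cantor set, and let
$$D=\{(0,0)\}\cup\{(1/m,\ s/m):\ m\ge1,\ s\in C\}\subset[0,1]^2 .$$
The $m$-th slice is a copy of $C$, scaled by $1/m$, on the vertical line at $1/m$; the slices shrink to the origin. So $D$ is closed and bounded, hence compact. Each slice is clopen in $D$ and zero-dimensional, and the complements of finitely many slices form a clopen neighborhood base at the origin. So $D$ is compact, metrizable and zero-dimensional, and therefore embeds in $\{0,1\}^\omega$. Hence $X:=D^{\omega_2}$ embeds in $(\{0,1\}^{\omega})^{\omega_2}\cong\{0,1\}^{\omega_2}$, and so in $K$; the image is closed because $X$ is compact. Fix $X\subset K$.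

For $q=(q_\delta)_{\delta<\omega_2}\in X$ write $q_\delta=(\mathbf a_\delta(q),\mathbf x_\delta(q))$. By Tietze's theorem we extend $\mathbf a_\delta$ and $\mathbf x_\delta$ to elements of $\mathcal C(K)$, denoted by the same symbols. Let $\|\cdot\|$ be the max-norm on $\mathbb R^2$.

The next lemma says that a continuous function sees only countably many coordinates, and that its being nonzero at a point is witnessed by finitely many of them.

**Lemma 2.** Let $f\in\mathcal C(K)$.

(A) There is a countable set $S_f\subset\omega_2$ such that $f(q)=f(q')$ whenever $q,q'\in X$ agree on $S_f$.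

(B) If $q\in X$ and $f(q)\neq0$, there are a finite $F\subset S_f$ and $N\ge1$ such that $f(q')\ne0$ for all $q'\in X$ with $\|q'_\delta-q_\delta\|<1/N$ for all $\delta\in F$.

*Proof.* (A) The continuous functions on $X$ that depend on finitely many coordinates form an algebra which contains the constants, is closed under conjugation and separates points. By the Stone–Weierstrass theorem, $f|_X$ is a uniform limit of functions $f_n$ of this kind, with $f_n$ depending on a finite set $F_n$. Put $S_f=\bigcup_nF_n$.

(B) By the definition of the product topology there are a finite $F'\subset\omega_2$ and $N\ge1$ such that $f\ne0$ at all points of $X$ that are within $1/N$ of $q$ at every coordinate in $F'$. Put $F=F'\cap S_f$. Let $q'$ be within $1/N$ of $q$ on $F$. Let $q''$ equal $q'$ on $S_f$ and $q$ elsewhere. At a coordinate of $F'$ in $S_f$, $q''=q'$ is within $1/N$ of $q$; at one outside $S_f$, $q''=q$. So $f(q'')\ne0$. Since $q''$ and $q'$ agree on $S_f$, $f(q')=f(q'')\neq0$. $\square$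

## 4. Prime ideals from common-ratio points

Let $\Omega=\{1/m:m\ge1\}^{\omega_2}$. For $\alpha<\omega_2$, $s\in C$, $a\in\Omega$ define $q(\alpha,s,a)\in X$ by
$$q(\alpha,s,a)_\delta=(0,0)\ \ (\delta<\alpha),\qquad q(\alpha,s,a)_\delta=(a_\delta,\ s\,a_\delta)\ \ (\delta\ge\alpha).$$
The point is zero below $\alpha$, and from $\alpha$ on it has the constant ratio $s$. We want ideals $J_\alpha$ of functions vanishing at "most" points $q(\alpha,s,a)$, and we want $J_\alpha$ to increase with $\alpha$. So "most $a$" must be such that $q(\alpha,s,a)$ is extremely close to $q(\beta,s,a)$ for $\alpha<\beta$. These points differ only at coordinates $\delta\in[\alpha,\beta)$, so the sizes $a_\delta$ with $\delta<\beta$ should be tiny compared with anything computed from the sizes at coordinates $\ge\beta$.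

**The ultrafilter $\mathcal W$ on $\Omega$.** For $0<\beta<\omega_2$ and any function $\varepsilon:\{1/m:m\ge1\}^{[\beta,\omega_2)}\to(0,1]$ put
$$W_{\beta,\varepsilon}=\{a\in\Omega:\ a_\delta<\varepsilon(a|_{[\beta,\omega_2)})\ \text{for all }\delta<\beta\}.$$
For example, $\varepsilon(b)=b_\beta$ gives the set of all $a$ with $a_\delta<a_\beta$ for all $\delta<\beta$.

These sets have the finite intersection property. Let $(\beta_i,\varepsilon_i)$, $1\le i\le k$, be given. Pairs with equal $\beta$ may be replaced by one pair with the minimum of the $\varepsilon$'s, so let $\beta_1>\dots>\beta_k$, and put $\beta_{k+1}=0$. Put $a_\delta=1$ for $\delta\ge\beta_1$. Then, successively for $i=1,\dots,k$, for all $\delta\in[\beta_{i+1},\beta_i)$ let $a_\delta=1/m$ be smaller than $\min_{l\le i}\varepsilon_l(a|_{[\beta_l,\omega_2)})$. This minimum is already determined at stage $i$, because $\beta_l\ge\beta_i$ for $l\le i$ and $a$ has been defined on $[\beta_i,\omega_2)$; and it is positive. For $\delta\in[\beta_{i+1},\beta_i)$ the conditions that concern $a_\delta$ are those with $\beta_l>\delta$, that is, $l\le i$.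 So $a\in\bigcap_iW_{\beta_i,\varepsilon_i}$. Let $\mathcal W$ be an ultrafilter on $\Omega$ containing all $W_{\beta,\varepsilon}$.

**The ultrafilter $\mathcal X$ on $C$.** Let $\mathcal X$ be an ultrafilter on $C$ containing all co-countable subsets of $C$; it exists since $C$ is uncountable. Every member of $\mathcal X$ is uncountable, since the complement of a countable set is in $\mathcal X$.

**Definition 2.** For $f\in\mathcal C(K)$ and $\alpha<\omega_2$ let
$$\Sigma_\alpha(f)=\{s\in C:\ \{a\in\Omega:\ f(q(\alpha,s,a))=0\}\in\mathcal W\},\qquad J_\alpha=\{f\in\mathcal C(K):\ \Sigma_\alpha(f)\in\mathcal X\}.$$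

For example, $\mathbf a_\delta\in J_\alpha$ if and only if $\delta<\alpha$: at $q(\alpha,s,a)$ its value is $0$ for $\delta<\alpha$ and $a_\delta>0$ for $\delta\ge\alpha$.

**Lemma 3.**

(A) Each $J_\alpha$ is a prime ideal.

(B) $J_\alpha\subset J_\beta$ for $\alpha<\beta$.

(C) $\mathbf x_\gamma\mathbf a_{\gamma'}-\mathbf x_{\gamma'}\mathbf a_\gamma\in J_0$ for all $\gamma,\gamma'<\omega_2$.

*Proof.* (A) Since $\mathcal W$ is a filter, $\Sigma_\alpha(f+h)\supset\Sigma_\alpha(f)\cap\Sigma_\alpha(h)$ and $\Sigma_\alpha(fh)\supset\Sigma_\alpha(f)$; also $\Sigma_\alpha(0)=C$ and $\Sigma_\alpha(1)=\emptyset$. Since $\mathcal X$ is a filter, $J_\alpha$ is a proper ideal. The zero set of $fh$ is the union of the zero sets of $f$ and $h$, and a union of two sets lies in an ultrafilter only if one of them does. So $\Sigma_\alpha(fh)=\Sigma_\alpha(f)\cup\Sigma_\alpha(h)$ because $\mathcal W$ is an ultrafilter. If this set is in $\mathcal X$, then $\Sigma_\alpha(f)$ or $\Sigma_\alpha(h)$ is, because $\mathcal X$ is an ultrafilter. So $J_\alpha$ is prime.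

(B) We show $\Sigma_\alpha(f)\subset\Sigma_\beta(f)$. Let $s\notin\Sigma_\beta(f)$. Since $\mathcal W$ is an ultrafilter, $A=\{a:f(q(\beta,s,a))\neq0\}\in\mathcal W$. The point $q(\beta,s,a)$ depends only on $b=a|_{[\beta,\omega_2)}$. If $f$ is nonzero at this point, choose $\varepsilon(b)\in(0,1]$ such that $f(q')\ne0$ for every $q'\in X$ that agrees with $q(\beta,s,a)$ at all coordinates $\ge\beta$ and satisfies $\|q'_\delta\|<\varepsilon(b)$ for all $\delta<\beta$. This is possible: the coordinates of $q(\beta,s,a)$ below $\beta$ are $(0,0)$, so such $q'$ lie in any prescribed basic neighborhood once $\varepsilon(b)$ is small. If $f$ vanishes at the point, put $\varepsilon(b)=1$.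

Let $a\in A\cap W_{\beta,\varepsilon}$. The point $q(\alpha,s,a)$ agrees with $q(\beta,s,a)$ on $[\beta,\omega_2)$. For $\delta<\beta$ its coordinate is $(0,0)$ or $(a_\delta,sa_\delta)$, of norm at most $a_\delta<\varepsilon(a|_{[\beta,\omega_2)})$, since $0\le s\le1$. Hence $f(q(\alpha,s,a))\neq0$. Since $A\cap W_{\beta,\varepsilon}\in\mathcal W$, we get $s\notin\Sigma_\alpha(f)$.

(C) At $q(0,s,a)$ the value is $sa_\gamma a_{\gamma'}-sa_{\gamma'}a_\gamma=0$. So $\Sigma_0=C$ for this function. $\square$

For $\gamma\in\Lambda$ put
$$L_\gamma=\bigcup_{\beta<\gamma}J_\beta .$$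
A union of a chain of prime ideals is a prime ideal: it is an ideal, it does not contain $1$, and if $fh$ lies in some member, then $f$ or $h$ does. Moreover $J_0\subset L_\gamma\subset L_{\gamma'}$ for $\gamma<\gamma'$. These are the ideals of the Theorem.

## 5. How the relation becomes exact, and how a lifting can evade it

Suppose each $B_\gamma$ contained $\mathbf x_\gamma$ and $\mathbf a_\gamma$ themselves. Then two ordinals would already give a contradiction. Let $\gamma<\gamma'$ in $\Lambda$ and $e=\mathbf x_\gamma\mathbf a_{\gamma'}-\mathbf x_{\gamma'}\mathbf a_\gamma$. By (c) all four functions are in $B_\gamma$, so $e\in B_\gamma\cap J_0\subset B_\gamma\cap L_\gamma\subset\mathcal J(L_\gamma)$, and Lemma 1 gives $g\notin L_\gamma$ with $ge=0$. As $g\notin J_0$, some point $q=q(0,s,a)$ has $g(q)\neq0$. Replace only the coordinate $q_\gamma=(a_\gamma,sa_\gamma)$ by $(a_\gamma,ta_\gamma)$, where $t\in C$, $t\ne s$, is close to $s$; such $t$ exist since $C$ has no isolated points. By continuity $g$ is still nonzero, but $e=(t-s)a_\gamma a_{\gamma'}\ne0$. This contradicts $ge=0$.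

But $B_\gamma$ need only contain representatives $u_\gamma,v_\gamma$ of $\mathbf x_\gamma,\mathbf a_\gamma$ modulo $L_\gamma$. Two difficulties arise.

*The error of the larger index.* Suppose we had used the ideals $J_\gamma$ in place of $L_\gamma$. For $\gamma<\gamma'$ the relation must be tested in $B_\gamma$, because only there do all four representatives live. But $\mathbf x_{\gamma'}-u_{\gamma'}$ is only known to lie in $J_{\gamma'}$, which is strictly larger than $J_\gamma$ (it contains $\mathbf a_\gamma$). So we could not conclude $u_\gamma v_{\gamma'}-u_{\gamma'}v_\gamma\in J_\gamma$, and the argument would stop. This is why we take unions at limit ordinals: an error in $L_{\gamma'}$ already lies in $J_\beta$ for some $\beta<\gamma'$, and if $\gamma$ is chosen between $\beta$ and $\gamma'$, then the error lies in $L_\gamma$.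

*Shared supports.* A representative may borrow the ratio from another coordinate. Take $K=X$ for this example, let $\gamma<\gamma'$ be in $\Lambda$, and put
$$u=\frac{\mathbf x_{\gamma'}\min(\mathbf a_\gamma,\mathbf a_{\gamma'})}{\mathbf a_{\gamma'}}\ \text{ where }\mathbf a_{\gamma'}>0,\qquad u=0\ \text{ where }\mathbf a_{\gamma'}=0 .$$
On $X$ we have $0\le\mathbf x_{\gamma'}\le\mathbf a_{\gamma'}$, so $0\le u\le\mathbf a_{\gamma'}$ and $u$ is continuous. Let $W$ be the set $W_{\gamma',\varepsilon}\in\mathcal W$ with $\varepsilon(b)=b_{\gamma'}$; for $a\in W$ we have $a_\gamma<a_{\gamma'}$, so $u(q(0,s,a))=sa_\gamma$. Hence $\mathbf x_\gamma-u\in J_0$: the function $u$ represents $\mathbf x_\gamma$. Now $u\,\mathbf a_{\gamma'}-\mathbf x_{\gamma'}\mathbf a_\gamma$ vanishes wherever $\mathbf a_\gamma\le\mathbf a_{\gamma'}$, so its product with $g=\max(\mathbf a_{\gamma'}-\mathbf a_\gamma,0)$ is $0$. And $g\notin L_\gamma$, because for $\beta<\gamma$ the value of $g$ at $q(\beta,s,a)$ is $a_{\gamma'}-a_\gamma>0$ for all $a\in W$. So for the representatives $u,\mathbf a_\gamma,\mathbf x_{\gamma'},\mathbf a_{\gamma'}$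 there is no contradiction. The price is that the representative with index $\gamma$ depends on the coordinate $\gamma'$.

A lifting can arrange such borrowing for some pairs of indices. Each representative, however, has a countable support by Lemma 2, while there are $\omega_2$ indices. The idea of the proof is to find one pair $\gamma<\gamma'$ whose supports meet only below some $\beta<\gamma$, where the points $q(\beta,s,a)$ are zero and carry no information about the ratio.

One more design choice shows its purpose here: if $\mathcal X$ were the principal ultrafilter at some $s_0$, then $\mathbf x_\gamma-s_0\mathbf a_\gamma\in J_0$ for all $\gamma$, and the representatives $s_0\mathbf a_\gamma$, $\mathbf a_\gamma$ satisfy the relation identically. The ratio must be able to vary, and we will use that members of $\mathcal X$ are uncountable.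

## 6. Proof of the Theorem: two representatives whose supports meet only in zeros

Suppose subrings $(B_\gamma)_{\gamma\in\Lambda}$ satisfy (a), (b), (c).

**Step 1: choose representatives and record where their errors live.** For each $\gamma\in\Lambda$, (b) gives $u_\gamma,v_\gamma\in B_\gamma$ with $\mathbf x_\gamma-u_\gamma\in L_\gamma$ and $\mathbf a_\gamma-v_\gamma\in L_\gamma$. Since $L_\gamma$ is the union of the increasing chain $(J_\beta)_{\beta<\gamma}$, there is $\beta(\gamma)<\gamma$ with
$$\mathbf x_\gamma-u_\gamma,\ \ \mathbf a_\gamma-v_\gamma\ \in\ J_{\beta(\gamma)} .\tag{1}$$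
Let $S_\gamma=S_{u_\gamma}\cup S_{v_\gamma}$, a countable set such that $u_\gamma|_X$ and $v_\gamma|_X$ depend only on the coordinates in $S_\gamma$.

**Step 2: turn the relation modulo an ideal into an exact relation.** We claim: if $\gamma<\gamma'$ in $\Lambda$ and $\beta(\gamma')<\gamma$, then there is $g\notin L_\gamma$ with
$$g\,(u_\gamma v_{\gamma'}-u_{\gamma'}v_\gamma)=0 .\tag{2}$$
Let $e=u_\gamma v_{\gamma'}-u_{\gamma'}v_\gamma$. By (c), $u_{\gamma'},v_{\gamma'}\in B_{\gamma'}\subset B_\gamma$, so $e\in B_\gamma$, as $B_\gamma$ is a ring. Let $\beta=\max(\beta(\gamma),\beta(\gamma'))$; then $\beta<\gamma$. By (1) and Lemma 3(B), modulo $J_\beta$ we may replace each $u$ by $\mathbf x$ and each $v$ by $\mathbf a$, so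
$$e\equiv\mathbf x_\gamma\mathbf a_{\gamma'}-\mathbf x_{\gamma'}\mathbf a_\gamma\pmod{J_\beta},$$
and the right side is in $J_0\subset J_\beta$ by Lemma 3(C). Hence $e\in J_\beta\subset L_\gamma$. So $e\in B_\gamma\cap L_\gamma\subset\mathcal J(L_\gamma)$ by (a), and Lemma 1 gives $g$.

**Step 3: find $\gamma<\gamma'$ with supports meeting only below some $\beta<\gamma$.** For $\xi<\omega_2$ put
$$\varphi(\xi)=\sup\{\eta+1:\ \eta\in S_\gamma,\ \gamma\in\Lambda,\ \gamma\le\xi\}.$$
This is a supremum of at most $\omega_1$ ordinals below $\omega_2$, and $\omega_2$ is regular, so $\varphi(\xi)<\omega_2$. Build a strictly increasing continuous sequence $(\eta_\xi)_{\xi\le\omega_1}$ in $\omega_2$ with $\eta_{\xi+1}\ge\varphi(\eta_\xi)$ for $\xi<\omega_1$: at successors take a large enough ordinal, at limits take suprema, which stay below $\omega_2$ by regularity. Put $\gamma'=\eta_{\omega_1}$. As the supremum of a strictly increasing $\omega_1$-sequence, $\gamma'$ is a nonzero limit ordinal of cofinality $\omega_1$, so $\gamma'\in\Lambda$. If $\gamma\in\Lambda$ and $\gamma<\gamma'$, then $\gamma\le\eta_\xi$ for some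 $\xi<\omega_1$, so every element of $S_\gamma$ is less than $\varphi(\eta_\xi)\le\eta_{\xi+1}<\gamma'$. Thus
$$S_\gamma\subset\gamma'\quad\text{for all }\gamma\in\Lambda\text{ with }\gamma<\gamma' .\tag{3}$$
So the smaller index cannot borrow from coordinates $\ge\gamma'$. Next, $S_{\gamma'}$ is countable and $\operatorname{cf}\gamma'=\omega_1$, so there is $\delta^*<\gamma'$ with $S_{\gamma'}\cap\gamma'\subset\delta^*$. Let $\gamma=\max(\delta^*,\beta(\gamma'))+\omega$. This is a limit ordinal, and $\gamma<\gamma'$ because $\operatorname{cf}\gamma'$ is uncountable. So $\gamma\in\Lambda$ and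
$$\max(\delta^*,\beta(\gamma'))<\gamma<\gamma' .$$
Finally let $\beta=\max(\delta^*,\beta(\gamma),\beta(\gamma'))$; then $\beta<\gamma$. By (3),
$$S_\gamma\cap S_{\gamma'}\subset S_{\gamma'}\cap\gamma'\subset\delta^*\subset\beta .\tag{4}$$
Since $\beta(\gamma')<\gamma$, Step 2 applies to $\gamma<\gamma'$; fix the resulting $g\notin L_\gamma$. In particular $g\notin J_\beta$.

(With $\omega_1$ in place of $\omega_2$ this step would break. The countable sets $S_\gamma=\gamma+1$, for limit $\gamma<\omega_1$, satisfy $S_\gamma\cap S_{\gamma'}=\gamma+1$ for $\gamma<\gamma'$, and this is not contained in any $\beta<\gamma$.)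

**Step 4: evaluate at many points, and pick two that $g$ can hardly tell apart.** The four functions
$$\mathbf x_\gamma-u_\gamma,\quad\mathbf a_\gamma-v_\gamma,\quad\mathbf x_{\gamma'}-u_{\gamma'},\quad\mathbf a_{\gamma'}-v_{\gamma'}$$
lie in $J_\beta$, by (1) and Lemma 3(B), and $g\notin J_\beta$. So $\Sigma_\beta$ of each of the four is in $\mathcal X$, and $\Sigma_\beta(g)\notin\mathcal X$. Let $\Sigma$ be the intersection of the four sets with $C\setminus\Sigma_\beta(g)$. Then $\Sigma\in\mathcal X$, so $\Sigma$ is uncountable. For $s\in\Sigma$, the four sets of $a$ at which the four functions vanish at $q(\beta,s,a)$ are in $\mathcal W$, and so is $\{a:g(q(\beta,s,a))\ne0\}$. Their intersection is nonempty; choose $a^s$ in it and put $q^s=q(\beta,s,a^s)$. Since $\beta<\gamma<\gamma'$, the coordinates of $q^s$ at $\gamma$ and $\gamma'$ are $(a^s_\gamma,sa^s_\gamma)$ and $(a^s_{\gamma'},sa^s_{\gamma'})$. Hence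
$$u_\gamma(q^s)=s\,a^s_\gamma,\quad v_\gamma(q^s)=a^s_\gamma,\quad u_{\gamma'}(q^s)=s\,a^s_{\gamma'},\quad v_{\gamma'}(q^s)=a^s_{\gamma'},\quad g(q^s)\ne0 .\tag{5}$$

By Lemma 2(B) choose for each $s\in\Sigma$ a finite $F_s\subset S_g$ and $N_s\ge1$ such that $g(q')\neq0$ for all $q'\in X$ with $\|q'_\delta-q^s_\delta\|<1/N_s$ for all $\delta\in F_s$. There are only countably many possible triples $(F_s,N_s,a^s|_{F_s})$: the countable set $S_g$ has countably many finite subsets, and $a^s|_{F_s}$ lies in the countable set $\{1/m:m\ge1\}^{F_s}$. Since $\Sigma$ is uncountable, uncountably many $s\in\Sigma$ share one triple, with $F_s=F$ and $N_s=N$, say. An uncountable subset of $[0,1]$ has two distinct points at distance less than $1/N$. So we get $s\neq\hat s$ in $\Sigma$ with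
$$|s-\hat s|<1/N,\qquad a^s|_F=a^{\hat s}|_F,\qquad F_s=F,\quad N_s=N .\tag{6}$$

**Step 5: glue the two points and contradict the exact relation.** Define $q^*\in X$ by
$$q^*_\delta=q^s_\delta\ \ (\delta\in S_\gamma),\qquad q^*_\delta=q^{\hat s}_\delta\ \ (\delta\notin S_\gamma).$$
This point has ratio $s$ as seen by index $\gamma$ and ratio $\hat s$ as seen by index $\gamma'$. We check three things.

First, $q^*=q^s$ on $S_\gamma$, so by (5), $u_\gamma(q^*)=s\,a^s_\gamma$ and $v_\gamma(q^*)=a^s_\gamma$.

Second, $q^*=q^{\hat s}$ on $S_{\gamma'}$. Off $S_\gamma$ this is the definition. On $S_\gamma\cap S_{\gamma'}$, which is contained in $\beta$ by (4), both $q^s$ and $q^{\hat s}$ have coordinates $(0,0)$. So by (5) for $\hat s$, $u_{\gamma'}(q^*)=\hat s\,a^{\hat s}_{\gamma'}$ and $v_{\gamma'}(q^*)=a^{\hat s}_{\gamma'}$.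

Third, $g(q^*)\neq0$. By the choice of $F=F_s$ and $N=N_s$ it is enough that $\|q^*_\delta-q^s_\delta\|<1/N$ for $\delta\in F$. If $\delta\in S_\gamma$, then $q^*_\delta=q^s_\delta$. If $\delta<\beta$, both are $(0,0)$. Otherwise $q^*_\delta=(a^{\hat s}_\delta,\hat s\,a^{\hat s}_\delta)$ and $q^s_\delta=(a^s_\delta,s\,a^s_\delta)$ with $a^{\hat s}_\delta=a^s_\delta\le1$ by (6), so the distance is $|s-\hat s|\,a^s_\delta\le|s-\hat s|<1/N$.

Now evaluate (2) at $q^*$. Since $g(q^*)\ne0$, we have $u_\gamma(q^*)v_{\gamma'}(q^*)=u_{\gamma'}(q^*)v_\gamma(q^*)$, that is,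
$$s\,a^s_\gamma\,a^{\hat s}_{\gamma'}=\hat s\,a^{\hat s}_{\gamma'}\,a^s_\gamma .$$
Both $a^s_\gamma$ and $a^{\hat s}_{\gamma'}$ are positive, so $s=\hat s$, a contradiction. $\blacksquare$

## 7. Which pairs $(K,I)$ the obstruction reaches

Since $J_0\subset L_\gamma$ for all $\gamma\in\Lambda$, the Theorem applies to every minimal prime $I\subset J_0$, for instance with $K=[0,1]^{\omega_2}$. More generally it applies to every compact Hausdorff $K$ that contains a closed copy of $\{0,1\}^{\omega_2}$ and every minimal prime $I\subset\bigcap_\gamma L_\gamma$. The failure already occurs along an increasing chain in $\mathcal F$ indexed by $\Lambda$, which has order type $\omega_2$, and with subrings in place of subalgebras.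

The failure does not occur for every $I$. Let $p$ be an isolated point of $K$ and $I=M_p$. If $P\subset M_p$ is prime, the characteristic function $1_{\{p\}}$ is not in $P$, and $1_{\{p\}}f=0\in P$ for all $f\in M_p$, so $P=M_p$. Thus $M_p$ is both minimal and maximal, $\mathcal F=\{M_p\}$, $\mathcal J(M_p)=M_p$, and $B_{M_p}=\mathcal C(K)$ works. So for $K=\{0,1\}^{\omega_2}\sqcup\{\mathrm{pt}\}$ both behaviors occur: there is a minimal prime with a nested family of liftings and one without. The answer depends on the pair $(K,I)$, but not on set-theoretic axioms.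

The obstruction also needs a long chain: along any increasing sequence of type $\omega$ in $\mathcal F$, decreasing liftings exist, by the recursion of Section 1.
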